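\title{An isocrystal on the affine plane with no locally free lattice}

\begin{abstract}
Let $k$ be a perfect field of characteristic $p>0$ and $X$ a smooth variety over $k$. We study whether every object of the isogeny category of crystals of finitely presented modules on $X/W(k)$ comes from a locally free crystal. The answer is no: for every $p$ and every $k$ we construct an object of rank $p^3$ on $\mathbb A^2_k$ that has no locally free lattice on any \'etale neighborhood of the origin. Its $p$-curvature is a single nilpotent Jordan block, which leaves only finitely many candidate lattices up to scaling, and each candidate contains the module of Koszul relations of a regular sequence of length three as a direct summand. We also show that a lattice that is locally free outside codimension two always exists, and that on a smooth connected affine variety all objects are locally free exactly when the dimension is at most one.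
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a perfect field of characteristic $p>0$, let $W=W(k)$ be its ring of Witt vectors, $W_n=W/p^n$ and $K=\operatorname{Frac}(W)$. Varieties are separated schemes of finite type over $k$. Let $X$ be a smooth variety.

The objects of the crystalline site of $X/W$ are the \emph{PD-thickenings} $(U\hookrightarrow T,\delta)$. Here $U\subset X$ is open, $T$ is a scheme over $W_n$ for some $n$, the map $U\hookrightarrow T$ is a closed immersion over $W$, and $\delta=(\delta_m)_{m\ge 0}$ is a divided power structure on its ideal, compatible with the canonical one on $pW$. The operations $\delta_m$ behave like $a\mapsto a^m/m!$; in particular $m!\,\delta_m(a)=a^m$. A \emph{crystal} $E$ of finitely presented modules assigns to every thickening a finitely presented $\mathcal O_T$-module $E_T$, and to every morphism $g\colon T'\to T$ of thickenings an isomorphism $g^*E_T\cong E_{T'}$, compatibly with composition. We write $\mathrm{Crys}(X/W)$ for the category of these crystals and $E_X$ for the value of $E$ on the trivial thickening $X\hookrightarrow X$, a coherent sheaf on $X$.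

The \emph{isogeny category} $\mathrm{Crys}(X/W)_{\mathbb Q}$ has the same objects, and its Hom groups are those of $\mathrm{Crys}(X/W)$ tensored with $\mathbb Q$; as these groups are $W$-modules, this amounts to inverting $p$. In this paper its objects are called \emph{isocrystals}, and $E_{\mathbb Q}$ is the isocrystal defined by $E$. A crystal is \emph{$p$-torsion free} if multiplication by $p$ on it is a monomorphism. A \emph{lattice} of an isocrystal $\mathcal E$ is a $p$-torsion-free crystal $E$ with an isomorphism $E_{\mathbb Q}\cong\mathcal E$. It is known that every isocrystal has a lattice.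

A crystal $E$ is \emph{locally free} if $E_T$ is a locally free $\mathcal O_T$-module of finite rank for every thickening $T$. An isocrystal is \emph{locally free} if it has a locally free lattice; equivalently (Lemma~\ref{lem:locfree}), if it has a lattice $E$ with $E_X$ locally free. The following question is posed, and not answered, in \cite{question}.

\medskip
\noindent\textbf{Question.} \emph{Is every $\mathcal E\in\mathrm{Crys}(X/W)_{\mathbb Q}$ locally free, for every perfect field $k$ of characteristic $p>0$ and every smooth variety $X$ over $k$?}
\medskip

To see what is being asked, take $X$ affine with \'etale coordinates and let $A$ be a $p$-adically complete smooth lift of $\mathcal O(X)$ over $W$. A crystal is then a finitely generated $A$-module $M$ with an integrable connection that is nilpotent modulo $p$, and it is locally free exactly when $M$ is projective. The isocrystal remembers $M[1/p]$, and this module is always projective over $A[1/p]$ (Proposition~\ref{prop:generic}); its rank is the \emph{rank} of the isocrystal. So an isocrystal is locally a vector bundle with flat connection in characteristic zero, and the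 question is whether it has an integral model that is still a vector bundle. For a point this holds because finitely generated torsion-free $W$-modules are free. For a curve the ring $A$ is regular of dimension two, and the double dual of any lattice is projective. For a surface a double dual can fail to be projective, but in the first example one writes down (Example~\ref{ex:koszul}) another lattice of the same isocrystal is free. Since an isocrystal usually has many lattices, one could expect a positive answer. It is negative.

\begin{theorem}\label{thm:A}
Let $k$ be any perfect field of characteristic $p>0$. There is an isocrystal $\mathcal G\in\mathrm{Crys}(\mathbb A^2_k/W)_{\mathbb Q}$ of rank $p^3$ such that for every \'etale neighborhood $U\to\mathbb A^2_k$ of the origin, in particular for $U=\mathbb A^2_k$, the restriction $\mathcal G|_U$ is not locally free.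
\end{theorem}

Pulling $\mathcal G$ back along a pair of functions transports the example to other varieties.

\begin{theorem}\label{thm:B}
Let $X$ be a smooth connected variety over $k$ with functions $f_1,f_2\in\mathcal O(X)$ such that $df_1\wedge df_2\ne0$. Then some $\mathcal E\in\mathrm{Crys}(X/W)_{\mathbb Q}$ is not locally free. In particular, if $X$ is smooth, connected and affine, then every object of $\mathrm{Crys}(X/W)_{\mathbb Q}$ is locally free if and only if $\dim X\le1$.
\end{theorem}

The positive results are as follows.

\begin{theorem}\label{thm:C}
Let $X$ be a smooth connected variety over $k$ and $\mathcal E\in\mathrm{Crys}(X/W)_{\mathbb Q}$. Then $\mathcal E$ has a lattice $E$ that is locally free on $X\setminus Z$ for some closed subset $Z\subset X$ of codimension at least $2$. If $\dim X\le1$, or if $\mathcal E$ has rank at most $1$, then $\mathcal E$ is locally free.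
\end{theorem}

Theorem~\ref{thm:A} alone answers the question. It also shows that the codimension $2$ in Theorem~\ref{thm:C} is optimal, because a closed subset of $\mathbb A^2_k$ of codimension at least $3$ is empty.

Section~\ref{sec:charts} translates crystals into modules with connection. Section~\ref{sec:positive} proves Theorem~\ref{thm:C}; its proof also identifies the only candidates for a locally free lattice. Section~\ref{sec:idea} shows the two mechanisms of the counterexample in rank two and explains how they have to be combined. Sections~\ref{sec:algebra} and~\ref{sec:connection} construct the modules and the connection, and Section~\ref{sec:proofs} proves Theorems~\ref{thm:A} and~\ref{thm:B}.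

\section{Crystals on a chart}\label{sec:charts}

\subsection{Charts and their lifts}

A \emph{chart} is a smooth connected affine variety $U$ together with functions $x_1,\dots,x_d\in\mathcal O(U)$ that define an \'etale map $U\to\mathbb A^d_k$. A smooth connected variety is integral and is covered by open charts: near a closed point, choose functions whose differentials form a basis of the fiber of $\Omega^1$. A nonempty affine open subset of a chart is a chart for the same coordinates.

We use the following properties of \'etale algebras. Let $D$ be a ring and $I\subset D$ a nil ideal, that is, an ideal consisting of nilpotent elements. An \'etale $D/I$-algebra lifts uniquely to an \'etale $D$-algebra. If $A'\to A''$ is \'etale and $D$ is an $A'$-algebra, every $A'$-algebra map $A''\to D/I$ lifts uniquely to $A''\to D$. Derivations of $A'$ into an $A''$-module extend uniquely to $A''$.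

Let $(U;x_1,\dots,x_d)$ be a chart, let $A_n$ be the \'etale $W_n[x_1,\dots,x_d]$-algebra lifting $\mathcal O(U)$, and put $A=\varprojlim A_n$. We call $A$ the \emph{lift} of the chart. It is $p$-adically complete and flat over $W$, and $A/p^n=A_n$. For $U=\mathbb A^d_k$ it is the ring $W\langle x_1,\dots,x_d\rangle$ of power series whose coefficients tend to $0$, the $p$-adic completion of $W[x_1,\dots,x_d]$. The partial derivatives extend to each $A_n$ and give commuting $W$-derivations $\partial_1,\dots,\partial_d$ of $A$ with $\partial_ix_l=\delta_{il}$. A subscript $K$ means that $p$ is inverted. We put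
\[
R=A_{(p)},\qquad \kappa=\operatorname{Frac}(A/p).
\]

\begin{lemma}\label{lem:A}
Let $A$ be the lift of a chart $(U;x_1,\dots,x_d)$.
\begin{enumerate}
\item[(a)] $A$ is a regular noetherian domain, $p$ is a prime element and lies in the Jacobson radical. The ring $R$ is a discrete valuation ring with uniformizer $p$ and residue field $\kappa$, and $A_K\cap p^cR=p^cA$ for all $c\in\mathbb Z$.
\item[(b)] $\partial_i^p=0$ on $A/p$ and on $\kappa$.
\item[(c)] Let $D$ be a $W$-algebra, $I\subset D$ an ideal and $\bar\phi\colon\mathcal O(U)\to D/I$ a $W$-algebra map. Assume that $p^nD=0$ for some $n$ and $I$ is nil, or that $D$ is $p$-adically complete and $I=pD$. Then for any lifts $y_i\in D$ of $\bar\phi(x_i)$ there is a unique $W$-algebra map $\phi\colon A\to D$ lifting $\bar\phi$ with $\phi(x_i)=y_i$.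
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A $p$-adically complete ring with $A/p$ noetherian is noetherian and has $p$ in its radical. So every maximal ideal $\mathfrak n$ contains $p$; since $p$ is a nonzerodivisor and $A_{\mathfrak n}/p$ is regular, $A_{\mathfrak n}$ is regular. The ring $A/p=\mathcal O(U)$ is a domain. Every nonzero element of $A$ is $p^ma$ with $a\notin pA$, and a product of two elements outside $pA$ is outside $pA$; hence $A$ is a domain and $p$ is prime. The noetherian local domain $R$ has maximal ideal $pR$, so it is a discrete valuation ring. If $a/p^m=b/s$ with $a,b,s\in A$ and $s\notin pA$, then $p^m$ divides $as$, hence $a$. So $A_K\cap R=A$, and we multiply by $p^c$.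

(b) In characteristic $p$ the $p$-th power of a derivation is a derivation. Here it kills $k$ and all $x_l$, so it vanishes on the \'etale $k[x_1,\dots,x_d]$-algebra $A/p$ and on its fraction field.

(c) In the first case, make $D$ a $W_n[x_1,\dots,x_d]$-algebra by $x_i\mapsto y_i$ and lift along $I$. In the second case, do this for each $D/p^n$ and pass to the limit.
\end{proof}

Recall the \emph{local criterion of flatness}. Let $A'\to A''$ be a map of noetherian rings, $I\subset A'$ an ideal with $IA''\subset\operatorname{rad}(A'')$, and $M$ a finitely generated $A''$-module. Then the following are equivalent: $M$ is flat over $A'$; $M/I^nM$ is flat over $A'/I^n$ for all $n$; $M/IM$ is flat over $A'/I$ and $\operatorname{Tor}_1^{A'}(A'/I,M)=0$. We always take $I=pA'$ with $p$ a nonzerodivisor, and then the Tor group is the $p$-torsion $M[p]$.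

\begin{lemma}\label{lem:flat}
Let $U,U'$ be charts with lifts $A,A'$, let $h\colon U'\to U$ be a morphism of varieties and $\phi\colon A\to A'$ a $W$-algebra map lifting $h^*$; such a $\phi$ exists. If $h$ is flat, then $\phi$ is flat and injective. If $h$ is an isomorphism, so is $\phi$.
\end{lemma}

\begin{proof}
Existence is Lemma~\ref{lem:A}(c). If $h$ is flat, then $A'/p$ is flat over $A/p$ and $A'[p]=0$, so $\phi$ is flat by the local criterion. A flat map sends nonzerodivisors to nonzerodivisors, so $\phi$ is injective. If $h$ is an isomorphism, $\phi$ is surjective modulo $p$, hence surjective because $A$ is complete and $A'$ is separated.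
\end{proof}

\subsection{Modules with connection}

Let $A$ be the lift of a chart $U$. An \emph{integrable connection} on an $A$-module $M$ is a family of commuting $W$-linear operators $\nabla_1,\dots,\nabla_d$ with $\nabla_i(am)=\partial_i(a)m+a\nabla_i(m)$. It extends to localizations by $\nabla_i(m/s)=\nabla_i(m)/s-\partial_i(s)m/s^2$. A linear map is \emph{horizontal} if it commutes with the $\nabla_i$.

The following observation is used throughout. Let $D$ be a commutative $\mathbb F_p$-algebra with a derivation $\partial$ such that $\partial^p=0$, and let $\nabla$ be an additive operator on a $D$-module with $\nabla(am)=\partial(a)m+a\nabla(m)$. Then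
\begin{equation}\label{eq:leibniz}
\nabla^p(am)=\sum_{l=0}^p\binom pl\partial^l(a)\nabla^{p-l}(m)=a\nabla^p(m),
\end{equation}
so $\nabla^p$ is $D$-linear. For $\nabla_i$ acting on $M/p$ this linear operator is the \emph{$p$-curvature} in the direction $\partial_i$.

Let $M$ be finitely generated. The connection is \emph{quasi-nilpotent} if every element of every $M/p^n$ is killed by a power of each $\nabla_i$. This holds if and only if each $\nabla_i$ is nilpotent on $M/p$. Indeed, by \eqref{eq:leibniz} a power of $\nabla_i^p$ that kills finitely many generators of $M/p$ is zero, and $\nabla_i^lM\subset pM$ implies $\nabla_i^{ln}M\subset p^nM$.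

Each $U\hookrightarrow\operatorname{Spec}A/p^n$ is a PD-thickening, with the canonical divided powers on $(p)$. By \cite[Thm.~6.6]{BO}, applied to $\operatorname{Spec}A/p^n$ over $W_n$ for all $n$, evaluation on these thickenings is an equivalence between $\mathrm{Crys}(U/W)$ and the category of finitely generated $A$-modules with an integrable quasi-nilpotent connection and horizontal maps. It sends $E$ to $M=\varprojlim E_{\operatorname{Spec}A/p^n}$, and $M/p^n=E_{\operatorname{Spec}A/p^n}$. We call $M$ the \emph{module of $E$} on the chart. An isomorphism $E'_{\mathbb Q}\cong E_{\mathbb Q}$ induces a horizontal isomorphism $M'_K\cong M_K$.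

The equivalence is compatible with pullback. In the situation of Lemma~\ref{lem:flat}, with coordinates $x_i$ on $U$ and derivations $\partial'_l$ of $A'$, the module of $h^*E$ is $A'\otimes_AM$, functorially in $E$, with
\begin{equation}\label{eq:pullback}
\nabla'_l(a\otimes m)=\partial'_l(a)\otimes m+\sum_i a\,\partial'_l(\phi(x_i))\otimes\nabla_i(m).
\end{equation}
This covers restriction to a smaller chart and, for $h$ the identity, a change of coordinates.

\begin{lemma}\label{lem:torsion}
A crystal $E\in\mathrm{Crys}(X/W)$ is $p$-torsion free if and only if its module on every open chart (equivalently, on the charts of one cover) is $p$-torsion free.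
\end{lemma}

\begin{proof}
Let $M$ be the module of $E$ on an open chart $U$. The submodule $M[p]$ is finitely generated and stable under the $\nabla_i$. Choose $c$ such that $p^c$ kills all $p$-power torsion of $M$. Then $M[p]\cap p^cM=0$, so $M[p]$ embeds in $M/p^c$ and its connection is quasi-nilpotent. Thus $M[p]$ is the module of a crystal $H_U$, which is the kernel of $p$ on $E|_U$ in $\mathrm{Crys}(U/W)$. For an affine open $U'\subset U$ the lift $A'$ is flat over $A$, so $A'\otimes_AM[p]=(A'\otimes_AM)[p]$ and $H_U|_{U'}$ is the kernel of $p$ on $E|_{U'}$. Kernels are unique up to unique isomorphism, so the $H_U$ glue to a crystal $H$ on $X$, the kernel of $p$ on $E$. Now $p$ is a monomorphism if and only if $H=0$, and this can be tested on all charts or on one cover.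
\end{proof}

\begin{lemma}\label{lem:locfree}
For $E\in\mathrm{Crys}(X/W)$ the following are equivalent:
\begin{enumerate}
\item[(a)] $E$ is locally free;
\item[(b)] the module of $E$ on every open chart (equivalently, on the charts of one cover) is projective;
\item[(c)] $E$ is $p$-torsion free and $E_X$ is locally free.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $M$ be the module of $E$ on an open chart $U$. If (a) holds, $M/p^n$ is flat over $A/p^n$ for all $n$. If (c) holds, $M/p=E_U$ is flat over $A/p$ and $M[p]=0$ by Lemma~\ref{lem:torsion}. In both cases $M$ is flat by the local criterion, hence projective. Conversely, suppose that $M$ is projective for the charts $U$ of one cover. Then (c) holds by Lemma~\ref{lem:torsion}. For (a), let $(U'\hookrightarrow T,\delta)$ be a thickening. As $T$ and $U'$ have the same underlying space, we may assume that $T$ is affine and that $U'$ lies in one of the charts $U$. Let $p^n=0$ on $T$. For $a$ in the ideal of $U'$ we have $a^{p^n}=(p^n)!\,\delta_{p^n}(a)=0$, so this ideal is nil, and Lemma~\ref{lem:A}(c) lifts $\mathcal O(U)\to\mathcal O(U')$ to $A/p^n\to\mathcal O(T)$. This is a morphism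 of thickenings, because $\delta$ is compatible with the divided powers on $(p)$. Hence $E_T$ is the pullback of $M/p^n$ and is locally free.
\end{proof}

\section{Reflexive lattices and the proof of Theorem~\ref{thm:C}}\label{sec:positive}

A lattice need not be locally free, even for the unit isocrystal on a line.

\begin{example}\label{ex:ideal}
Let $A=W\langle x\rangle$ with $\nabla=\partial$, and let $M=(p,x^p)\subset A$. Since $\partial(x^p)=px^{p-1}$, the ideal $M$ is stable under $\partial$. From $\partial^pA\subset pA$ we get $\partial^{2p}M\subset p^2A\subset pM$, so the connection is quasi-nilpotent, and $M_K=A_K$. Thus $M$ is a lattice of the same isocrystal as $A$. It is not projective: at the prime $(p,x)$ it would be a principal ideal, whereas it has height two. Its double dual is $A$.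
\end{example}

The proof of Theorem~\ref{thm:C} replaces an arbitrary lattice by its double dual. For this we first need to know that nothing goes wrong after inverting $p$.

\subsection{Projectivity after inverting $p$}

Let $A$ be the lift of a chart $(U;x_1,\dots,x_d)$. Example~\ref{ex:ideal} shows that $A$ has proper nonzero ideals stable under differentiation. The ring $A_K$ has none. The reason is that differentiation lowers the order of vanishing in characteristic zero. The difficulty is that $A_K$ is not of finite type over $K$, so we must prove that the $\partial_i$ detect the whole cotangent space at a maximal ideal.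

\begin{lemma}\label{lem:simple}
A nonzero ideal $I\subset A_K$ that is stable under all $\partial_i$ is the unit ideal.
\end{lemma}

\begin{proof}
Suppose that $I$ lies in a maximal ideal $\mathfrak n$ of $A_K$. Put $K'=A_K/\mathfrak n$, $\mathfrak P=A\cap\mathfrak n$ and $\mathfrak c=A\cap\mathfrak n^2$.

\emph{Step 1: $A/\mathfrak c$ is finite over $W$.} The ring $D=A/\mathfrak P$ is a noetherian domain with $D[1/p]=K'$, so $p\ne0$ in $D$ and every nonzero prime of $D$ contains $p$. A noetherian local domain of dimension at least two has infinitely many primes of height one: otherwise prime avoidance gives an element of the maximal ideal outside all of them, against Krull's principal ideal theorem. The height-one primes containing $p$ are minimal over $(p)$, so they are finite in number. Hence $\dim D\le1$, and $D/p$ is an artinian quotient of the finitely generated $k$-algebra $A/p$, so it is finite over $k$. As a finite $A$-module, $D$ is $p$-adically complete, so $D$ is finite over $W$. Since $\mathfrak P^2\subset\mathfrak c$, the quotient $\mathfrak P/\mathfrak c$ is a finitely generated $D$-module, and $A/\mathfrak c$ is finite over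 $W$.

\emph{Step 2: if $a\in\mathfrak n$ and $\partial_ia\in\mathfrak n$ for all $i$, then $a\in\mathfrak n^2$.} The ring $\bar A=A_K/\mathfrak n^2=(A/\mathfrak c)_K$ is a finite-dimensional local $K$-algebra whose residue field $K'$ is finite and separable over $K$. Write $K'=K(\theta)$ with minimal polynomial $\mu$. If $\theta_1\in\bar A$ lifts $\theta$, then $\theta_1-\mu(\theta_1)/\mu'(\theta_1)$ is a root of $\mu$, so $\bar A$ contains a copy of $K'$ over $K$ and $\bar A=K'\oplus\mathfrak n/\mathfrak n^2$. The projection to $\mathfrak n/\mathfrak n^2$ is a $K$-derivation. Let $\tau\colon A_K\to\mathfrak n/\mathfrak n^2$ be the induced derivation; on $\mathfrak n$ it is the quotient map. Let $\Delta$ be the $A$-submodule generated by $\tau(A)$. Both $\tau|_A$ and the action of $A$ factor through $A/\mathfrak c$, so $\Delta$ is finite over $W$ by Step 1. The $W$-derivation $\tau-\sum_i\partial_i(\cdot)\tau(x_i)\colon A\to\Delta$ kills the $x_i$. Modulo $p^n$ it is a derivation of the \'etale $W_n[x_1,\dots,x_d]$-algebra $A/p^n$ that vanishes on the base, so it is zero. As $\Delta$ is $p$-adically separated, $\tau=\sum_i\partial_i(\cdot)\tau(x_i)$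 on $A$, hence on $A_K$. If all $\partial_ia$ lie in $\mathfrak n$, this gives $\tau(a)=0$, that is, $a\in\mathfrak n^2$.

\emph{Step 3: lowering the order.} The local ring $O=(A_K)_{\mathfrak n}$ is regular, so its associated graded ring is the polynomial ring $\operatorname{Sym}_{K'}(\mathfrak n/\mathfrak n^2)$. Since $\partial_i(\mathfrak n^rO)\subset\mathfrak n^{r-1}O$, each $\partial_i$ induces on it the $K'$-linear derivation of degree $-1$ that extends the linear form $a\mapsto\partial_ia\bmod\mathfrak n$ on $\mathfrak n/\mathfrak n^2$. By Step 2 these forms have no common zero, so they span the dual space. Choose $a\ne 0$ in $IO$ of minimal $\mathfrak n$-adic order $r$; the order is finite by Krull's intersection theorem, and $r\ge1$. In characteristic zero a nonzero form of degree $r\ge1$ is not killed by all partial derivatives. So some $\partial_ia$ has order $r-1$. It lies in $IO$, which is stable under $\partial_i$ by the quotient rule, and this contradicts the minimality of $r$.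
\end{proof}

Recall that if $\pi\colon D^n\to N$ is a surjection of modules over a ring $D$, the Fitting ideal $\operatorname{Fit}_{n-r}(N)$ is generated by the coordinates of all $c_1\wedge\dots\wedge c_r\in\Lambda^rD^n$ with $c_l\in\ker\pi$. These ideals increase from $\operatorname{Fit}_{-1}=0$ to $\operatorname{Fit}_n=D$, and $N$ is projective of constant rank $s$ if and only if $\operatorname{Fit}_{s-1}=0$ and $\operatorname{Fit}_s=D$.

\begin{proposition}\label{prop:generic}
If $M$ is a finitely generated $A$-module with operators $\nabla_i$ as above, then $M_K$ is a projective $A_K$-module of constant rank.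
\end{proposition}

\begin{proof}
Choose generators $m_1,\dots,m_n$ of $M_K$ and let $\pi\colon A_K^n\to M_K$ be the corresponding surjection. Fix $i$ and write $\nabla_im_l=\sum_s\Gamma_{sl}m_s$. With $\partial_i$ acting on coordinates, $\pi\circ(\partial_i+\Gamma)=\nabla_i\circ\pi$, so $\partial_i+\Gamma$ preserves $\ker\pi$. For $c_1,\dots,c_r\in\ker\pi$ put $c'_l=(\partial_i+\Gamma)c_l\in\ker\pi$. Then
\[
\partial_i(c_1\wedge\dots\wedge c_r)=\sum_l c_1\wedge\dots\wedge c'_l\wedge\dots\wedge c_r-\Gamma^{(r)}(c_1\wedge\dots\wedge c_r),
\]
where $\Gamma^{(r)}$ is the $A_K$-linear endomorphism $v_1\wedge\dots\wedge v_r\mapsto\sum_lv_1\wedge\dots\wedge\Gamma v_l\wedge\dots\wedge v_r$ of $\Lambda^rA_K^n$. All coordinates of the right side lie in $\operatorname{Fit}_{n-r}(M_K)$. So the Fitting ideals are stable under all $\partial_i$, and by Lemma~\ref{lem:simple} each is $0$ or $A_K$. Take for $s$ the least index with $\operatorname{Fit}_s=A_K$.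
\end{proof}

For an isocrystal on a smooth connected $X$, the rank of $M_K$ does not depend on the lattice. It is unchanged by restriction to a smaller chart and by a change of coordinates, and any two open charts meet, so it does not depend on the chart either. This is the rank of the isocrystal.

\subsection{The double dual of a lattice}

We recall three facts on a finitely generated module $N$ over a normal noetherian domain $D$; here $N^*=\operatorname{Hom}_D(N,D)$, and $N$ is \emph{reflexive} if $N\to N^{**}$ is an isomorphism. First, duals are reflexive, and if $N$ is torsion free, then $N^{**}=\bigcap_{\operatorname{ht}\mathfrak p=1}N_{\mathfrak p}$ inside $N\otimes\operatorname{Frac}(D)$. Second, double duals commute with flat base change. Third, let $D$ be regular local and $N$ reflexive. If $\dim D\le2$, then $N$ is free: dualizing a presentation of $N^*$ exhibits $N$ as the kernel of a map of finite free modules, and $D$ has global dimension at most two. If $N$ has rank one, then $N$ is free in any dimension, because it is a divisorial ideal of a factorial ring.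

\begin{lemma}\label{lem:hull}
Let $M$ be the module of a $p$-torsion-free crystal on a chart. Then $M$ is torsion free and
\[
M^{**}=M_K\cap M_{(p)}\quad\text{inside }M\otimes_A\operatorname{Frac}(A).
\]
Moreover $(M^{**})_K=M_K$, there is $c\ge0$ with $p^cM^{**}\subset M$, and the connection of $M_K$ restricts to a quasi-nilpotent connection on $M^{**}$.
\end{lemma}

\begin{proof}
The module $M$ embeds in $M_K$, which is projective by Proposition~\ref{prop:generic}, so $M$ is torsion free. The only height-one prime of $A$ containing $p$ is $(p)$. The others are the height-one primes of $A_K$, and the intersection of the $M_{\mathfrak p}$ over them is $M_K$, because $M_K$ is projective and hence reflexive. This gives the formula. It shows that $M\subset M^{**}\subset M_K$, so $(M^{**})_K=M_K$, and $c$ exists because $M^{**}$ is finitely generated. Both $M_K$ and $M_{(p)}$ are stable under the $\nabla_i$, hence so is $M^{**}$. Choose $l$ with $\nabla_i^lM\subset pM$ for all $i$. Then $\nabla_i^{l(c+1)}(p^cM^{**})\subset p^{c+1}M$, so $\nabla_i^{l(c+1)}M^{**}\subset pM\subset pM^{**}$.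
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $E^0$ be a lattice of $\mathcal E$. For an open chart $U$ with lift $A$, let $M$ be the module of $E^0|_U$. Call a morphism $E^0|_U\to E^+$ in $\mathrm{Crys}(U/W)$ a \emph{hull} if the map of modules $M\to M^+$ is isomorphic, as a map of $A$-modules with source $M$, to $M\to M^{**}$. We need four properties.

\emph{Existence} is Lemma~\ref{lem:hull}. \emph{Uniqueness:} for a hull, $M^+$ is torsion free with $M^+_K=M_K$, its image in $M_K$ is $M_K\cap M_{(p)}$, and its connection is the restriction of that of $M_K$. An isomorphism of two hulls compatible with the maps from $M$ must induce the identity of $M_K$. So there is exactly one. \emph{Independence of the coordinates:} if $A'$ is the lift of $U$ for other coordinates, Lemma~\ref{lem:flat} gives an isomorphism $\phi\colon A\to A'$ lifting the identity, and the map of modules over $A'$ is obtained from $M\to M^+$ by base change along $\phi$. \emph{Restriction:} for an affine open $U'\subset U$ the lift $A'$ is flat over $A$ and double duals commute with flat base change, so a hull restricts to a hull.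

Cover $X$ by finitely many open charts $U_\alpha$ with hulls $E_\alpha^+$. On each affine open subset of $U_\alpha\cap U_\beta$, both $E^+_\alpha$ and $E^+_\beta$ restrict to hulls, so they are uniquely isomorphic under $E^0$. By uniqueness these isomorphisms glue and satisfy the cocycle condition. We obtain a crystal $E$ on $X$ with a monomorphism $\iota\colon E^0\to E$, and $E$ is $p$-torsion free by Lemma~\ref{lem:torsion}. Take one $c$ as in Lemma~\ref{lem:hull} for all $U_\alpha$. On each $U_\alpha$ there is a map $\rho_\alpha\colon E\to E^0$ with $\iota\rho_\alpha=p^c$; it is unique since $\iota$ is a monomorphism, so the $\rho_\alpha$ glue to $\rho$. From $\iota\rho\iota=p^c\iota=\iota p^c$ we get $\rho\iota=p^c$. Hence $\iota_{\mathbb Q}$ is an isomorphism and $E$ is a lattice of $\mathcal E$.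

Let $Z\subset X$ be the closed set of points where the coherent sheaf $E_X$ is not free. By Lemma~\ref{lem:locfree}(c), $E$ is locally free on $X\setminus Z$. On a chart $U=U_\alpha$, a point of $Z\cap U$ is a prime $\mathfrak p\ni p$ of $A$ where $(M^{**}/p)_{\mathfrak p}$ is not free; then $M^{**}_{\mathfrak p}$ is not free. As $M^{**}_{\mathfrak p}$ is reflexive over the regular local ring $A_{\mathfrak p}$, this forces $\dim A_{\mathfrak p}\ge3$, so $\dim A_{\mathfrak p}/p\ge2$. Thus $Z$ has codimension at least $2$, and $Z=\emptyset$ if $\dim X\le1$. If the rank is $1$, every $M^{**}_{\mathfrak p}$ is free, and if the rank is $0$, then $M^{**}=0$; in both cases $Z=\emptyset$.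
\end{proof}

\section{The two mechanisms in rank two}\label{sec:idea}

Fix a chart and an isocrystal on it, given by the $A_K$-module $L=M_K$ with its connection. A projective module is reflexive, so by Lemma~\ref{lem:hull} the module $M'$ of a locally free lattice satisfies
\begin{equation}\label{eq:candidates}
M'=L\cap\Lambda,\qquad \Lambda=M'_{(p)},
\end{equation}
where $\Lambda$ is a finitely generated $R$-submodule of $L\otimes_A\operatorname{Frac}(A)$ stable under the connection. A locally free lattice is thus determined by its localization at the generic point of $U$. To build a counterexample we need a source of modules $L\cap\Lambda$ that are not free, and we need control over all stable $\Lambda$.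

The source of non-freeness is the Koszul complex.

\begin{lemma}\label{lem:koszul}
Let $(O,\mathfrak n)$ be a noetherian local domain and $a_1,a_2,a_3\in\mathfrak n$ a regular sequence. The module of relations $Z=\{(b_1,b_2,b_3)\in O^3: a_1b_1+a_2b_2+a_3b_3=0\}$ has rank $2$ and cannot be generated by fewer than three elements. Hence $O^s\oplus Z$ is not free for any $s\ge0$.
\end{lemma}

\begin{proof}
The Koszul complex of a regular sequence is exact in positive degrees. This gives an exact sequence $0\to O\to O^3\to Z\to0$ whose first map has entries $\pm a_i\in\mathfrak n$. So $Z$ has rank $2$ and $Z/\mathfrak nZ\cong(O/\mathfrak n)^3$. The module $O^s\oplus Z$ has rank $s+2$ and needs $s+3$ generators.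
\end{proof}

\begin{example}[a reflexive lattice that is not free]\label{ex:koszul}
Let $A=W\langle x,y\rangle$, give $A^2$ the trivial connection $\nabla_i=\partial_i$, and put
\[
M=\{(b,c)\in A^2: x^pb+y^pc\in pA\}.
\]
Modulo $p$ we have $\partial_i(x^pb+y^pc)\equiv x^p\partial_ib+y^p\partial_ic$, so $M$ is stable. From $pA^2\subset M\subset A^2$ we get $M_K=A_K^2$ and $\partial_i^{2p}M\subset p^2A^2\subset pM$, so $M$ is the module of a lattice. It is reflexive: an element $(b,c)$ of $M_K\cap M_{(p)}$ lies in $A^2$ and has $x^pb+y^pc\in A\cap pR=pA$. Projection to the last two coordinates identifies the module of relations of $(p,x^p,y^p)$ with $M$, so $M$ is not free at $(p,x,y)$ by Lemma~\ref{lem:koszul}. But the isocrystal has the free lattice $A^2$.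
\end{example}

In this example the trivial connection has many stable $\Lambda$, and we may pick a better one. The next example shows how the $p$-curvature removes this freedom.

\begin{example}[rigid lattices]\label{ex:rigid}
Let $A=W\langle x\rangle$, $B=A[\pi]/(\pi^2-p)$ and $V=R[\pi]/(\pi^2-p)$, a discrete valuation ring with uniformizer $\pi$. Extend $\partial$ by $\partial\pi=0$ and put $\nabla=\partial+x^{p-1}\pi$. In the basis $e_0=1$, $e_1=\pi$,
\[
\nabla e_0=x^{p-1}e_1,\qquad\nabla e_1=px^{p-1}e_0 .
\]
Modulo $p$ we have $\nabla e_1=0$ and $\nabla^me_0=\partial^{m-1}(x^{p-1})e_1$ for $m\ge1$. So $\nabla^pe_0=(p-1)!\,e_1=-e_1$ and $\nabla^pe_1=0$: the $p$-curvature is multiplication by $-\pi$, a nilpotent Jordan block. In particular $\nabla^{2p}=0$ on $B/p$, and $B$ is the module of a crystal of rank two on $\mathbb A^1_k$. Let $\Lambda\subset V[1/p]$ be a nonzero finitely generated stable $R$-submodule. Multiplication by $\pi$ commutes with $\nabla$, so after scaling we may assume $\Lambda\subset V$ and $\Lambda\not\subset\pi V$. The image of $\Lambda$ in $V/p$ contains some $ae_0+be_1$ with $a\in\kappa^\times$, hence also $\nabla^p(ae_0+be_1)=-ae_1$,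 so it is all of $V/p$. By Nakayama's lemma $\Lambda=V$. The stable $\Lambda$ are therefore the $\pi^jV$, two up to powers of $p$, and the candidates \eqref{eq:candidates} are the free modules $B_K\cap\pi^jV=\pi^jB$.
\end{example}

The term that produces the rigidity is $x^{p-1}\pi=\partial(x^p\pi/p)$: the function $x^p\pi/p$ is not integral, but its derivative is.

We now want the rigid lattices themselves to be non-free. Keep the shape of Example~\ref{ex:rigid}: let $B=A[z]/(f)$ with $f$ monic of degree $q$ and Eisenstein over $R$, let $V=R[z]/(f)$ with valuation $v$, and suppose that the stable $\Lambda$ are the $z^jV$. Replace $B_K$ by an invertible fractional ideal $L$ of $B_K$, and fix a maximal ideal $\mathfrak m$ of $A$. Three requirements appear.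

First, $L_{\mathfrak m}$ must not be principal over $(B_K)_{\mathfrak m}=B_{\mathfrak m}[1/p]$. If it is generated by $\ell$, then $(L\cap z^jV)_{\mathfrak m}=\ell\,(B_{\mathfrak m}[1/p]\cap z^{j-v(\ell)}V)$, which is free over $A_{\mathfrak m}$ with a basis of the form $\ell p^{c_i}z^i$, $0\le i<q$.

Second, $B$ must be singular over $\mathfrak m$. For $f=z^q-p$ the ring $B_{\mathfrak m}$ is regular local, since $B_{\mathfrak m}/z=A_{\mathfrak m}/p$. It is then factorial, so is $B_{\mathfrak m}[1/p]$, and all invertible ideals of the latter are principal.

Third, $L$ must carry an integrable connection. This is automatic if $L$ is torsion: if $L^q=\varphi B_K$, then $\partial_i-\frac1q\partial_i(\varphi)/\varphi$ preserves $L$, since locally $L$ is generated by a $q$-th root of $\varphi$ times a unit. The denominator $q$ must then be compensated so that the connection also preserves the $z^jV$. We achieve this by writing all the data in terms of high $p$-power powers of the coordinates, whose derivatives are highly divisible by $p$.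

A Kummer cover $w^q=1+p\xi^q$ meets these requirements. On the divisor $w=1$, $\xi=0$, the function $w-1$ vanishes to order $q$, which gives a torsion class; a second such divisor lies over a perturbation $\xi+p\eta=0$. The quotient of their ideals is $L$.

\section{A torsion line bundle on a Kummer cover}\label{sec:algebra}

\subsection{Setting}

A \emph{pointed chart} is a chart $(U;x_1,\dots,x_d)$ with $d\ge2$ and a closed point $\mathfrak u\in U$ at which $x=x_1$ and $y=x_2$ vanish. The basic example is $(\mathbb A^2_k;x,y)$ with the origin. Fix a pointed chart for this section and the next. Let $A,R,\kappa$ be as in Section~\ref{sec:charts}, let $v_p$ be the valuation of $R$, and let $\mathfrak m\ni p,x,y$ be the maximal ideal of $A$ given by $\mathfrak u$. The map $h=(x,y)\colon U\to\mathbb A^2_k$ is \'etale followed by a projection, hence flat, so by Lemma~\ref{lem:flat} the ring $A$ is flat over its subring $A_1=W\langle x,y\rangle$. Put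
\[
q=p^3,\qquad Q=p^4,\qquad\xi=x^Q,\qquad\eta=y^Q,\qquad\gamma=\xi+p\eta,\qquad C=A/\gamma A .
\]
The exponent $Q$ matters only in Section~\ref{sec:connection}; this section uses just the following properties of $\xi$ and $\eta$.

\begin{lemma}\label{lem:regseq}
\begin{enumerate}
\item[(a)] $\xi$ and $\gamma$ are not in $pA$; in particular $\xi\in R^\times$.
\item[(b)] $p$ and $\eta$ are nonzerodivisors on $C$, and $\xi$ is a nonzerodivisor on $C_K$.
\item[(c)] For $c\ge1$, the elements $\gamma,\eta,p^c$ form a regular sequence in $A_{\mathfrak m}$.
\end{enumerate}
\end{lemma}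

\begin{proof}
(a) The domain $A/p$ is flat over $k[x,y]$, so $x\ne0$ in it, and $\gamma\equiv\xi\bmod p$.

(b) If $pa=\gamma b$, then $p$ divides $b$ because $p$ is prime and does not divide $\gamma$; so $a\in\gamma A$. In $A_1$ the element $y$ is prime, since $A_1/y=W\langle x\rangle$ is a domain, and it does not divide $\gamma$. The same argument shows that $\eta=y^Q$ is a nonzerodivisor on $A_1/\gamma A_1$, and by flatness on $C=A\otimes_{A_1}A_1/\gamma A_1$. Finally $\xi=-p\eta$ in $C_K$, where $p$ is a unit.

(c) By (a) and (b) it remains to see that $p$ is a nonzerodivisor on $A/(\gamma,\eta)=A/(x^Q,y^Q)$. The ring $A_1/(x^Q,y^Q)$ is free over $W$, and we use flatness again.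
\end{proof}

We will use the estimate $v_p\binom qi\ge3-v_p(i)$ for $1\le i\le q$, which follows from $\binom qi=\frac qi\binom{q-1}{i-1}$.

\subsection{The cover}

Let $f(z)=(1+z)^q-1-p\xi^q\in A[z]$ and
\[
B=A[z]/(f),\qquad V=R[z]/(f),\qquad F=\operatorname{Frac}(A)[z]/(f).
\]
With $w=1+z$ this is the cover $w^q=1+p\xi^q$. As $1+p\xi^q\in A^\times$, we have $1+z\in B^\times$. The coefficients $\binom qi$, $0<i<q$, are divisible by $p$, and the constant term $-p\xi^q$ is $p$ times a unit of $R$. So $f$ is an Eisenstein polynomial over $R$. Hence $V$ is a discrete valuation ring with uniformizer $z$, its valuation $v$ restricts to $q\,v_p$ on $\operatorname{Frac}(A)$, and $V/pV=\kappa[z]/(z^q)$. The ring $B\subset V$ is a domain, free over $A$ with basis $1,z,\dots,z^{q-1}$, and $F=V[1/p]$ is its fraction field. If $\epsilon_0,\dots,\epsilon_{q-1}\in F$ satisfy $v(\epsilon_i)=i$, then for $b_i\in\operatorname{Frac}(A)$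
\begin{equation}\label{eq:val}
v\Bigl(\sum_{i=0}^{q-1}b_i\epsilon_i\Bigr)=\min_i\bigl(q\,v_p(b_i)+i\bigr),
\end{equation}
because the nonzero terms have valuations that are distinct modulo $q$. Note that $f\in(p,z,\xi)^2$, in accordance with the second requirement of Section~\ref{sec:idea}.

\subsection{Two divisors of order $q$}

Both torsion classes come from the following computation.

\begin{lemma}\label{lem:ideal}
Let $D$ be a domain, $a,b,c\in D$ and $\theta\in D^\times$ with $c\ne0$, $ab=\theta c^q$ and $(a,b)=D$. Then $J=(a,c)$ is an invertible ideal, $J^{-1}=D+D\,b/c$, and $J^q=aD$.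
\end{lemma}

\begin{proof}
The product of $J$ and $D+D\,b/c$ is generated by $a$, $c$, $ab/c=\theta c^{q-1}$ and $b$. These lie in $D$ and include $a$ and $b$, so the product is $D$. The generators $a^ic^{q-i}$ of $J^q$ are divisible by $a$, for $i=0$ because $c^q=\theta^{-1}ab$. Conversely $J^q$ contains $a^q$ and $ab$, and $(a^{q-1},b)=D$, so $a\in J^q$.
\end{proof}

\emph{The first divisor.} Let $\Phi(z)=\frac{(1+z)^q-1}z=\sum_{i=0}^{q-1}\binom q{i+1}z^i$, monic of degree $q-1$. In $B$ we have $z\Phi=p\xi^q$, so $v(\Phi)=q-1$. Since $\Phi\equiv q\bmod z$ and $p$ is a unit in $B_K$, Lemma~\ref{lem:ideal} applies in $B_K$ to $(a,b,c)=(z,\Phi,\xi)$. The ideal $J_1=(z,\xi)\subset B_K$ is invertible with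
\[
J_1^{-1}=B_K+B_K\,\Phi/\xi,\qquad J_1^q=zB_K .
\]

\emph{The second divisor.} We want a section of the cover over $\gamma=0$, that is, a $q$-th root of $1+p\xi^q$ modulo $\gamma$. To apply Lemma~\ref{lem:ideal} we need it modulo $\gamma^q$. It exists in $A$ because $\gamma$ is $p$-adically close to $\xi$.

\begin{lemma}\label{lem:u}
There is $u\in1+p^2\eta A_1$ with $u^q=1+p\xi^q-p\gamma^q$. Moreover $\Phi(u-1)=q\varepsilon$ with $\varepsilon\in1+pA_1$.
\end{lemma}

\begin{proof}
We have $\xi^q-\gamma^q=-\sum_{i=1}^q\binom qi p^i\xi^{q-i}\eta^i$ and $v_p\bigl(\binom qip^i\bigr)\ge3-v_p(i)+i\ge4$. So $s=p(\xi^q-\gamma^q)$ lies in $p^5\eta A_1$. Since $5n-v_p(n)\ge5$ and tends to infinity, $\log(1+s)=\sum_{n\ge1}(-1)^{n-1}s^n/n$ converges to an element of $p^5\eta A_1$. Then $s'=q^{-1}\log(1+s)$ lies in $p^2\eta A_1$. Since $v_p(n!)\le n-1$, we have $2n-v_p(n!)\ge n+1$ for $n\ge1$, so $u=\exp(s')$ converges, also for $p=2$, and lies in $1+p^2\eta A_1$. Also $u^q=\exp(qs')=1+s$. Finally $\Phi(u-1)=q+\sum_{i\ge1}\binom q{i+1}(u-1)^i$, and the $i$-th term is divisible by $p$ to the order $3-v_p(i+1)+2i\ge3+i$, because $v_p(i+1)\le i$.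
\end{proof}

Put $t=1+z-u\in B$ and $\Psi=\sum_{i=0}^{q-1}(1+z)^iu^{q-1-i}$. Then $v(t)=1$, because $t=z-(u-1)$ and $v(u-1)\ge2q$. We have
\[
t\Psi=(1+z)^q-u^q=p\gamma^q,\qquad\Psi\equiv qu^{q-1}\bmod t,
\]
and $qu^{q-1}$ is a unit of $B_K$. By Lemma~\ref{lem:ideal}, $J_2=(t,\gamma)\subset B_K$ is invertible and $J_2^q=tB_K$. Since $f(u-1)=u^q-1-p\xi^q=-p\gamma^q$, we have $B/tB=A/p\gamma^qA$ and $B/(t,\gamma)=C$. So there is a surjective $A$-algebra map
\[
\operatorname{ev}\colon B_K\to C_K,\qquad z\mapsto u-1,\qquad\ker(\operatorname{ev})=J_2 .
\]

\emph{The line bundle and its lattices.} Define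
\[
L=J_1^{-1}J_2\subset F,\qquad N(j)=z^jV,\qquad M(j)=L\cap N(j)\qquad(j\in\mathbb Z).
\]
Then $L$ is an invertible fractional ideal of $B_K$ with $L^q=(t/z)B_K$, and $L\otimes_A\operatorname{Frac}(A)=F$ has dimension $q$ over $\operatorname{Frac}(A)$. Since $N(j)[1/p]=F$, $N(j+q)=pN(j)$ and $pL=L$, we have
\begin{equation}\label{eq:period}
M(j)_K=L,\qquad M(j+q)=pM(j).
\end{equation}

\subsection{The modules $M(j)$}

We compute $M(j)$ in two steps: first the lattices $H(j)=J_1^{-1}\cap N(j)$ of the larger ideal $J_1^{-1}\supset L$, then the linear condition that cuts out $L$.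

\begin{lemma}\label{lem:H}
Let $0\le j<q$. Put $e_i=pz^i$ for $0\le i<j$, $e_i=z^i$ for $j\le i\le q-2$, and $e_{q-1}=\Phi/\xi$. Then $H(j)$ is a free $A$-module with basis $e_0,\dots,e_{q-1}$.
\end{lemma}

\begin{proof}
Since $B_K=A_K+zB_K$ and $z\Phi/\xi=p\xi^{q-1}\in B_K$, we have $J_1^{-1}=B_K+A_K\Phi/\xi$. As $\Phi$ is monic of degree $q-1$, the elements $1,z,\dots,z^{q-2},\Phi$ form a basis of $B_K$ over $A_K$, and $A_K\Phi\subset A_K\Phi/\xi$. So $1,z,\dots,z^{q-2},\Phi/\xi$ is a basis of $J_1^{-1}$ over $A_K$. These elements have valuations $0,1,\dots,q-1$. By \eqref{eq:val}, an element with coordinates $b_i\in A_K$ lies in $N(j)$ if and only if $q\,v_p(b_i)\ge j-i$ for all $i$. As $|j-i|<q$, this means $v_p(b_i)\ge1$ for $i<j$ and $v_p(b_i)\ge0$ for $i\ge j$. Now use $A_K\cap p^cR=p^cA$.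
\end{proof}

So the torsion class $J_1^{-1}$ alone gives free lattices. This is to be expected from Theorem~\ref{thm:C}, since it involves the single variable $x$. The second divisor brings in $y$.

\begin{lemma}\label{lem:lambda}
The $A$-linear map $\lambda\colon J_1^{-1}\to C_K$, $\lambda(a)=\operatorname{ev}(\xi a)$, has kernel $L$. Hence $M(j)=\ker(\lambda|_{H(j)})$, and $M(j)$ is finitely generated over $A$ for all $j\in\mathbb Z$.
\end{lemma}

\begin{proof}
The map is defined because $\xi\in J_1$, and $\lambda(a)=0$ means $\xi a\in J_2$. If $a\in L$, then $\xi a\in J_1L=J_2$. Conversely let $a\in J_1^{-1}$ with $\xi a\in J_2$. As $1\in J_1^{-1}$, we have $J_2\subset L$, so $\xi$ kills the class of $a$ in $J_1^{-1}/L=J_1^{-1}\otimes_{B_K}C_K$. This is a projective $C_K$-module, and $\xi$ is a nonzerodivisor on $C_K$ by Lemma~\ref{lem:regseq}(b). So the class is zero. Finite generation follows from Lemma~\ref{lem:H} for $0\le j<q$ and from \eqref{eq:period} in general.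
\end{proof}

\begin{proposition}\label{prop:nonfree}
For every $j\in\mathbb Z$ the localization $M(j)_{\mathfrak m}$ is not free over $A_{\mathfrak m}$.
\end{proposition}

\begin{proof}
By \eqref{eq:period} we may assume $0\le j<q$. We view $C$ as a subring of $C_K$, by Lemma~\ref{lem:regseq}(b), and evaluate $\lambda$ on the basis of Lemma~\ref{lem:H}, using $\xi=-p\eta$ in $C$. Let $\iota=0$ if $j=0$ and $\iota=1$ if $j\ge1$, so that $e_0=p^\iota$. Then
\[
\lambda(e_0)=-p^{1+\iota}\eta,\qquad\lambda(e_{q-1})=\operatorname{ev}(\Phi)=p^3\varepsilon,\qquad\lambda(e_i)\in p\eta\,(u-1)C\subset p^3C\quad(1\le i\le q-2),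
\]
by Lemma~\ref{lem:u}. Since $\varepsilon$ is a unit of $A$, there are $c_i\in A$ with $\lambda(e_i)=c_i\lambda(e_{q-1})$ for $1\le i\le q-2$. The elements $e'_i=e_i-c_ie_{q-1}$ lie in $\ker\lambda$, and $e_0,e'_1,\dots,e'_{q-2},e_{q-1}$ is again a basis of $H(j)$. Therefore
\[
M(j)=\bigoplus_{i=1}^{q-2}Ae'_i\oplus Z,\qquad Z=\{ae_0+be_{q-1}:\ -p^{1+\iota}\eta a+p^3\varepsilon b\in\gamma A\}.
\]
As $C$ has no $p$-torsion, the condition is equivalent to $-\eta a+p^{2-\iota}\varepsilon b\in\gamma A$, that is, to the existence of $c\in A$, necessarily unique, with
\[
\gamma c+\eta(-a)+p^{2-\iota}(\varepsilon b)=0 .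
\]
So $ae_0+be_{q-1}\mapsto(c,-a,\varepsilon b)$ identifies $Z$ with the module of relations of $(\gamma,\eta,p^{2-\iota})$. Since $2-\iota\ge1$, this is a regular sequence in the maximal ideal of $A_{\mathfrak m}$ by Lemma~\ref{lem:regseq}(c), and Lemma~\ref{lem:koszul} applies.
\end{proof}

\begin{remark}[why $q=p^3$]\label{rem:q}
Everything above holds for $q=p^e$, $e\ge1$, with $3$ replaced by $e$ in the estimate for $\binom qi$: one still gets $u\in1+p^2\eta A_1$, and now $\lambda(e_{q-1})=p^e\varepsilon$. If $e\le2$ and $1\le j<q$, then $\lambda(e_0)=-p^2\eta$ is also a multiple of $\lambda(e_{q-1})$. Correcting $e_0$ like the other $e_i$ shows that $M(j)$ is free with basis $e'_0,\dots,e'_{q-2},\gamma e_{q-1}$. So $e=3$ is the least exponent for which all $M(j)$ fail to be free.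
\end{remark}

\section{The connection and its $p$-curvature}\label{sec:connection}

Each $\partial_i$ extends uniquely to $\operatorname{Frac}(A)$ and to its finite separable extension $F$. The extensions commute, because their commutators are derivations of $F$ that vanish on $A$. The point of the exponent $Q$ is that $\partial_i\xi,\partial_i\eta,\partial_i\gamma\in QA$, and $\partial_i\xi=0$ for $i\ge2$. Differentiating $(1+z)^q=1+p\xi^q$ and $u^q=1+p\xi^q-p\gamma^q$ and dividing by $q$, we get
\begin{equation}\label{eq:derivs}
\partial_iz=p\,\xi^{q-1}(1+z)^{1-q}\,\partial_i\xi,\qquad\partial_iu=p\,u^{1-q}\bigl(\xi^{q-1}\partial_i\xi-\gamma^{q-1}\partial_i\gamma\bigr).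
\end{equation}
Hence $\partial_iz$ and $\partial_it=\partial_iz-\partial_iu$ lie in $pQB=p^5B$, and $\partial_iz=0$ for $i\ge2$. In particular $\partial_i$ preserves $B$, $B_K$, its localizations and $V$, and on $V/pV=\kappa[z]/(z^q)$ it acts on the coefficients only.

Following Section~\ref{sec:idea}, we add to the canonical connection of the torsion bundle $L$ the rigidifying term of Example~\ref{ex:rigid}, with $z$ in place of $\pi$. Put $g=x^pz/p\in B_K$ and define on $F$
\[
\nabla_i(a)=\partial_i(a)+\omega_ia,\qquad\omega_i=\partial_ig-\frac1q\Bigl(\frac{\partial_it}t-\frac{\partial_iz}z\Bigr).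
\]

\begin{lemma}\label{lem:conn}
\begin{enumerate}
\item[(a)] The operators $\nabla_1,\dots,\nabla_d$ commute and preserve $L$.
\item[(b)] They preserve each $N(j)$. Under the isomorphism $\kappa[z]/(z^q)=V/pV\to N(j)/pN(j)$, $b\mapsto z^jb$, they become $\nabla_1=\partial_1+x^{p-1}z$ and $\nabla_i=\partial_i$ for $i\ge2$.
\item[(c)] On $N(j)/pN(j)\cong\kappa[z]/(z^q)$, the operator $\nabla_1^p$ is multiplication by an element $\psi\equiv-z\bmod z^2$, and $\nabla_i^p=0$ for $i\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $[\nabla_i,\nabla_l]=\partial_i\omega_l-\partial_l\omega_i$. This vanishes because, for $a\in F^\times$, both $\partial_i\partial_la$ and $\partial_i(\partial_la/a)=\partial_i\partial_la/a-\partial_ia\,\partial_la/a^2$ are symmetric in $i$ and $l$. Cover $\operatorname{Spec}B_K$ by finitely many principal open sets $\operatorname{Spec}B'$ on which $LB'=\ell B'$. Then $\ell^qB'=(t/z)B'$, so $\ell^q=\theta t/z$ with $\theta\in B'^\times$, and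
\[
\frac{\partial_i\ell}\ell=\frac1q\Bigl(\frac{\partial_i\theta}\theta+\frac{\partial_it}t-\frac{\partial_iz}z\Bigr),\qquad\nabla_i(\ell b)=\ell\Bigl(\partial_ib+\Bigl(\partial_ig+\frac{\partial_i\theta}{q\theta}\Bigr)b\Bigr)\in\ell B'
\]
for $b\in B'$. So $\nabla_i$ preserves each $LB'$, and $L$ is the intersection of these modules in $F$.

(b) For $b\in V$ we have $\nabla_i(z^jb)=z^j\bigl(\partial_ib+(j\,\partial_iz/z+\omega_i)b\bigr)$. Since $v(z)=v(t)=1$, $v(q)=3q$ and $v(\partial_iz),v(\partial_it)\ge5q$,
\[
v\Bigl(\frac{\partial_iz}z\Bigr)\ge5q-1,\qquad v\Bigl(\frac1q\frac{\partial_iz}z\Bigr),\ v\Bigl(\frac1q\frac{\partial_it}t\Bigr)\ge5q-3q-1=2q-1\ge q .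
\]
So these terms lie in $pV$. Further $\partial_1g=x^{p-1}z+x^p\,\partial_1z/p\equiv x^{p-1}z\bmod pV$, and $\partial_ig=x^p\,\partial_iz/p=0$ for $i\ge2$.

(c) On $\kappa[z]/(z^q)$ we have $\partial_i^p=0$ by Lemma~\ref{lem:A}(b), which settles $i\ge2$. The operator $\nabla_1$ satisfies the Leibniz rule over the ring $\kappa[z]/(z^q)$, so by \eqref{eq:leibniz} $\nabla_1^p$ is multiplication by $\psi=\nabla_1^p(1)$. The ideal $(z^2)$ is stable under $\nabla_1$, we have $\nabla_1(1)=x^{p-1}z$, and $\nabla_1(cz)\equiv\partial_1(c)z\bmod z^2$ for $c\in\kappa$. Hence $\psi\equiv\partial_1^{p-1}(x^{p-1})z=(p-1)!\,z=-z\bmod z^2$.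
\end{proof}

Jacobson's formula $(\partial+a)^p=\partial^p+\partial^{p-1}(a)+a^p$ gives the exact value $\psi=-z+x^{p(p-1)}z^p$, but only the leading term is needed.

\begin{proposition}\label{prop:crystal}
For every $j$, the module $M(j)$ with the operators $\nabla_i$ is the module of a $p$-torsion-free crystal on $U$, of rank $q$.
\end{proposition}

\begin{proof}
The module $M(j)=L\cap N(j)\subset F$ is finitely generated, $p$-torsion free and stable under the commuting operators $\nabla_i$. Since $L=pL$, we have $M(j)\cap pN(j)=pL\cap pN(j)=pM(j)$, so $M(j)/p$ embeds in $N(j)/p$. There $\nabla_i^{pq}=0$ for all $i$, because $\psi^q=0$. So the connection is quasi-nilpotent. The rank is that of $M(j)_K=L$, namely $q$.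
\end{proof}

The $p$-curvature generates the whole ring $V/pV$. This forces a stable $R$-module to be a $V$-module, as in Example~\ref{ex:rigid}.

\begin{lemma}[rigidity]\label{lem:rigid}
Every nonzero finitely generated $R$-submodule $\Lambda\subset F$ that is stable under $\nabla_1$ equals $N(j)$ for some $j$.
\end{lemma}

\begin{proof}
Let $j$ be the least valuation of a nonzero element of $\Lambda$; it exists since $\Lambda$ is finitely generated and nonzero. Then $\Lambda\subset N(j)$ and $\Lambda\not\subset N(j+1)$. The image $\bar\Lambda$ of $\Lambda$ in $N(j)/pN(j)\cong\kappa[z]/(z^q)$ is a $\kappa$-subspace stable under $\nabla_1$, hence under multiplication by $\psi$. The elements $1,\psi,\dots,\psi^{q-1}$ have $z$-adic orders $0,1,\dots,q-1$, so they form a basis of $\kappa[z]/(z^q)$ over $\kappa$. Thus $\bar\Lambda$ is an ideal. It is not contained in the maximal ideal $(z)=N(j+1)/pN(j)$, so it is the whole ring. Hence $\Lambda+pN(j)=N(j)$, and $\Lambda=N(j)$ by Nakayama's lemma over $R$.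
\end{proof}

\begin{remark}
Without the term $\partial_ig$ the operators induced on $N(j)/pN(j)$ are the $\partial_i$, and Lemma~\ref{lem:rigid} fails: $Rz^j+pN(j)$ is then stable, and it contains $z^j$ but not $z^{j+1}$.
\end{remark}

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:proofs}

Apply the construction to the pointed chart $(\mathbb A^2_k;x,y)$ with the origin, whose lift is $A_1$; we mark its objects with a subscript $1$. Let $G\in\mathrm{Crys}(\mathbb A^2_k/W)$ be the crystal with module $M_1(0)$ given by Proposition~\ref{prop:crystal}, and $\mathcal G=G_{\mathbb Q}$. It has rank $q=p^3$. The construction on a general pointed chart describes the pullbacks of $G$.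

\begin{lemma}\label{lem:pullback}
For a pointed chart $U$ with $h=(x,y)\colon U\to\mathbb A^2_k$, the module of $h^*G$ is $M(0)$ with the connection of Section~\ref{sec:connection}.
\end{lemma}

\begin{proof}
The inclusion $A_1\subset A$ lifts $h^*$, so the module of $h^*G$ is $A\otimes_{A_1}M_1(0)$. We have $B=A\otimes_{A_1}B_1\supset B_1$, hence $F\supset F_1$, and the elements $z,u,t,g,\Phi$ are the same for both charts. By Lemma~\ref{lem:H}, $H(0)$ and $H_1(0)$ have the same basis, so $H(0)=A\otimes_{A_1}H_1(0)$. Also $C_K=A\otimes_{A_1}C_{1,K}$, and $\lambda$ on $H(0)$ is the base change of $\lambda_1$, since the two agree on the basis. Flat base change preserves kernels, so Lemma~\ref{lem:lambda} gives $M(0)=A\otimes_{A_1}M_1(0)$.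

The derivations $\partial_1,\partial_2$ of $A$ restrict on $A_1$ to $\partial/\partial x$ and $\partial/\partial y$, and $\partial_i$ restricts to $0$ for $i\ge3$; this holds on polynomials and extends by $p$-adic continuity. By uniqueness of extensions the same holds on $F_1$. Since $g,t,z\in F_1$, the elements $\omega_1,\omega_2$ are the same for both charts and $\omega_i=0$ for $i\ge3$. So for $a\in A$ and $m\in M_1(0)$ we have $\nabla_i(am)=\partial_i(a)m+a\nabla_{1,i}(m)$ for $i=1,2$, where $\nabla_{1,i}$ are the operators on $M_1(0)$, and $\nabla_i(am)=\partial_i(a)m$ for $i\ge3$. This is formula \eqref{eq:pullback}.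
\end{proof}

\begin{proposition}\label{prop:key}
For every pointed chart $U$, the isocrystal $h^*\mathcal G$ on $U$ is not locally free.
\end{proposition}

\begin{proof}
Suppose that $h^*\mathcal G$ has a locally free lattice, with module $M'$. Then $M'$ is projective by Lemma~\ref{lem:locfree}, and by Lemma~\ref{lem:pullback} and \eqref{eq:period} there is a horizontal isomorphism $M'_K\cong M(0)_K=L$. Use it to view $M'$ as a submodule of $L\subset F=L\otimes_A\operatorname{Frac}(A)$. The localization $M'_{(p)}\subset F$ is a nonzero finitely generated $R$-module stable under $\nabla_1$, so $M'_{(p)}=N(j)$ for some $j$ by Lemma~\ref{lem:rigid}. By \eqref{eq:candidates}, $M'=L\cap N(j)=M(j)$. Then $M(j)_{\mathfrak m}$ is projective over the local ring $A_{\mathfrak m}$, hence free, contradicting Proposition~\ref{prop:nonfree}.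
\end{proof}

A locally free lattice restricts to a locally free lattice on any open subset. So both theorems reduce to finding a pointed chart.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\pi\colon U\to\mathbb A^2_k$ be \'etale and $\mathfrak u\in U$ a point over the origin. Its residue field is finite over $k$, so $\mathfrak u$ is closed. A connected affine open neighborhood $U'$ of $\mathfrak u$, with the coordinates $\pi^*x,\pi^*y$, is a pointed chart with $h=\pi|_{U'}$. By Proposition~\ref{prop:key}, $\mathcal G|_{U'}$ is not locally free, so neither is $\mathcal G|_U$.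
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The section $df_1\wedge df_2$ of the vector bundle $\Omega^2_X$ on the integral variety $X$ is nonzero, so the locus where it does not vanish is a nonempty open set. Choose a closed point $\mathfrak u$ in it. The values $f_i(\mathfrak u)$ need not lie in $k$, so we cannot simply subtract them. Let $\mu_i\in k[T]$ be the minimal polynomial of $f_i(\mathfrak u)\in k(\mathfrak u)$, and put $x=\mu_1(f_1)$, $y=\mu_2(f_2)$. These global functions vanish at $\mathfrak u$. Since $k$ is perfect, $\mu_i$ is separable, so $\mu_i'(f_i(\mathfrak u))\ne0$, and $dx\wedge dy=\mu_1'(f_1)\mu_2'(f_2)\,df_1\wedge df_2$ does not vanish at $\mathfrak u$. Let $\tilde h=(x,y)\colon X\to\mathbb A^2_k$ and $\mathcal E=\tilde h^*\mathcal G$. Choose functions $x_3,\dots,x_d$ near $\mathfrak u$ such that $dx,dy,dx_3,\dots,dx_d$ is a basis of the fiber of $\Omega^1_X$ at $\mathfrak u$. On a small affine open neighborhood $U$ of $\mathfrak u$ they define a pointed chart with $h=\tilde h|_U$. By Proposition~\ref{prop:key}, $\mathcal E|_U$ is not locally free, so neither is $\mathcal E$.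

Let $X$ be affine. If $\dim X\ge2$, the differentials of global functions span the fiber of $\Omega^1_X$ at a closed point, a space of dimension at least $2$; two of them are independent and give $f_1,f_2$. If $\dim X\le1$, every isocrystal is locally free by Theorem~\ref{thm:C}.
\end{proof}

The hypothesis of Theorem~\ref{thm:B} serves only to define the isocrystal on all of $X$; the obstruction itself is local at $\mathfrak u$. The theorem does not apply when $X$ is proper, since $\mathcal O(X)$ is then a finite separable extension of $k$ and all $df$ vanish.

\begin{thebibliography}{9}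

\bibitem{BO}
Berthelot--Ogus, \emph{Notes on crystalline cohomology}.

\bibitem{question}
\emph{Some Fundamental Groups in Arithmetic Geometry},
\texttt{http://www.mi.fu-berlin.de/users/esnault/preprints/helene/150730\_clay\_esnault.pdf}

\end{thebibliography}
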